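\title{Bubbling connects projective structures with the same monodromy}

\begin{abstract}
We show that two unbranched complex projective structures on a closed oriented surface of genus $g>1$ with the same monodromy representation are connected by finitely many bubble-ons followed by equally many bubble-offs, each inserting or removing a single slit sphere. No hypothesis on the monodromy is needed, and grafting is not used. For branched structures with the same monodromy, the parities of the numbers of branch points of each order form a complete set of invariants of grafting and bubbling. The proof uses bubbles to make the two developing maps agree near the $1$-skeleton of a fine triangulation, and then uses Hurwitz moves to find and remove the extra sheets over each triangle.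
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Projective structures and their monodromy}

Throughout, $R$ is an oriented closed surface of genus $g>1$, $\tilde R$ is its universal cover, and $\mathbb S^2=\hat{\mathbb C}$ is the Riemann sphere. A map between oriented surfaces is a \emph{branched local homeomorphism} if near every point it has the form $z\mapsto z^{k+1}$, $k\ge 0$, in orientation-preserving charts. A point with $k\ge1$ is a \emph{branch point of order $k$}; it is \emph{simple} if $k=1$, and its image is a \emph{branch value}.

A \emph{branched complex projective structure} $\sigma$ on $R$ is given by a branched local homeomorphism $D\colon\tilde R\to\mathbb S^2$, the \emph{developing map}, that is equivariant with respect to a homomorphism $\theta\colon\pi_1(R)\to\operatorname{PSL}(2,\mathbb C)$, the \emph{monodromy representation}: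
\[
D\circ\gamma=\theta(\gamma)\circ D\qquad(\gamma\in\pi_1(R)).
\]
The branch points of $D$ project to finitely many points of $R$, the branch points of $\sigma$. The structure is \emph{unbranched} if there are none. Structures are considered up to post-composition of $D$ with M\"obius transformations and up to isotopy of $R$, and monodromy representations up to conjugation in $\operatorname{PSL}(2,\mathbb C)$.

The monodromy records how the local charts into $\mathbb S^2$ fail to close up around loops. It forgets how often the developing map covers the sphere, and two cut-and-paste operations change a structure precisely by adding sheets.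

\subsection{Grafting and bubbling}

\emph{Grafting.} Let $\alpha\subset R$ be a simple closed loop, disjoint from the branch points, with $\theta(\alpha)$ loxodromic, and suppose that $D$ maps a lift of $\alpha$ injectively onto a simple arc $c$ joining the two fixed points of $\theta(\alpha)$. Then $c/\langle\theta(\alpha)\rangle$ is a simple closed curve on the torus $(\hat{\mathbb C}\setminus\operatorname{Fix}\theta(\alpha))/\langle\theta(\alpha)\rangle$. Cut the torus along this curve and insert the resulting annulus into $R$ cut open along $\alpha$. This gives a structure on $R$ with the same monodromy. \emph{Inverse grafting} is the reverse operation.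

The inserted annulus is the quotient of $\hat{\mathbb C}\setminus\bar c$ by $\theta(\alpha)$, so in $\tilde R$ grafting inserts a slit sphere along every lift of $\alpha$. For example, a hyperbolic structure develops homeomorphically onto the upper half-plane, and it can be grafted along any simple closed geodesic. The new developing map covers part of the half-plane twice, so it is not injective: the monodromy does not determine the structure.

\emph{Bubbling.} One can also insert slit spheres along a compact arc, at the price of creating branch points at its ends. Let $\alpha\subset R$ be a compact simple arc, disjoint from the branch points, such that $D$ maps a lift of $\alpha$ homeomorphically onto a simple arc $a\subset\mathbb S^2$, and let $N\ge1$. Cut $R$ along $\alpha$, obtaining two sides $\alpha^\pm$, and take copies $S_1,\dots,S_N$ of $\mathbb S^2$ cut along $a$, with sides $a_j^\pm$ named so that $D$ takes $\alpha^\pm$ to $a^\pm$. Glue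
\[
\alpha^+\ \text{to}\ a_1^-,\qquad a_1^+\ \text{to}\ a_2^-,\qquad\dots,\qquad a_N^+\ \text{to}\ \alpha^-,
\]
always matching points over the same point of $a$. Thus a path that reaches a slit from one side continues on the other side of the slit in the next or in the previous sheet, according to the direction of crossing. Do the same along every lift of $\alpha$, using the translates of $a$ under $\theta$, and extend $D$ by the identity on the inserted spheres. Each cut sphere is a closed disc bounded by $a_j^+\cup a_j^-$, so the chain $S_1\cup\dots\cup S_N$ is a disc; it fills the hole in a disc neighborhood of $\alpha$ cut along $\alpha$. Hence the operation replaces a disc by a disc. We identify the new surface with $R$ by a homeomorphism that is the identity outside a disc neighborhood of $\alpha$; it is unique up to isotopy by (T2) below. The new structure has the same monodromy and two additional branch points, the ends of $\alpha$, both of order $N$, because a small loop around an end passes once through each of the $N+1$ sheets. We call this operation an \emph{$N$-bubble-on}, and its inverse an \emph{$N$-bubble-off}.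

\subsection{The question and the results}

The following question is posed in \cite{monodromy}. \emph{Let $\sigma_1,\sigma_2$ be unbranched projective structures on $R$ with the same monodromy representation. Can one pass from $\sigma_1$ to $\sigma_2$ by a finite sequence of graftings, inverse graftings, bubble-ons and bubble-offs?} The intermediate structures may be branched.

For a branched structure $\sigma$ let $n_k(\sigma)$ be the number of branch points of order $k$. Besides the monodromy, the moves preserve the parity of every $n_k$, and for unbranched structures these parities vanish. So the evident invariants do not obstruct a positive answer. On the other hand, three of the four moves are not freely available. Grafting needs a loxodromic element and an injectively developed lift, and the inverse moves need an embedded annulus or slit sphere of a special kind, which a given structure has no reason to contain. Only the bubble-on can always be performed, along any short arc. The answer is nevertheless yes, for every monodromy representation and without grafting.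

\begin{theorem}\label{thm:A}
Let $\sigma_1,\sigma_2$ be unbranched projective structures on $R$ with the same monodromy. Then there are $\ell\ge0$ and a branched structure $\sigma'$ with the same monodromy such that $\sigma'$ is obtained from $\sigma_1$ by $\ell$ successive $1$-bubble-ons, and $\sigma_2$ is obtained from $\sigma'$ by $\ell$ successive $1$-bubble-offs.
\end{theorem}

Since all four moves preserve the monodromy, two unbranched structures are related by the moves if and only if their monodromies are conjugate. For branched structures the parities are the only further invariants.

\begin{theorem}\label{thm:B}
Let $\sigma_1,\sigma_2$ be possibly branched projective structures on $R$ with the same monodromy. They are connected by a finite sequence of graftings, inverse graftings, bubble-ons and bubble-offs if and only if $n_k(\sigma_1)\equiv n_k(\sigma_2)\pmod 2$ for every $k\ge1$. In that case bubble-ons and bubble-offs suffice.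
\end{theorem}

The case of trivial monodromy indicates which tools to expect. There $D$ descends to a branched covering $R\to\mathbb S^2$, grafting is never possible, and a $1$-bubble-on raises the degree by one. If all branch points are simple, their number $2d+2g-2$ is even, and Theorem~\ref{thm:B} says that any two such coverings are connected by adding and removing sheets. This is a statement about branched coverings of the sphere, and the proof reduces the general case, one triangle at a time, to the combinatorics of such coverings.

\section{Conventions and tools}\label{sec:tools}

An \emph{arc} is a compact simple arc and a \emph{disc} is a closed disc. A \emph{chord} of a disc is an arc in it that meets the boundary exactly in its two endpoints. Two arcs \emph{cross} at a point if some chart takes them locally to the two coordinate axes. Two maps agree \emph{near} a set if they agree on a neighborhood of it.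

\subsection{Working on $R$}

Let $D_1,D_2$ be developing maps of $\sigma_1,\sigma_2$. If $\theta_2=A\theta_1A^{-1}$, then $A^{-1}\circ D_2$ is $\theta_1$-equivariant. So we assume that $D_1$ and $D_2$, and all developing maps constructed below, are equivariant for one and the same $\theta$. If $X\subset R$ is an arc or a disc, $D|_X$ and $D(X)$ refer to a chosen lift of $X$. If two $\theta$-equivariant maps agree near one lift of $X$, they agree near all lifts, and we say that they agree near $X$. This is the one place where the equality of the monodromies is used. Every construction below takes place in a disc in $R$, and neither the genus of $R$ nor any property of $\theta$ enters. Two principles are used without further comment.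

\emph{Isotopy.} If $\varphi$ is a homeomorphism of $R$ isotopic to the identity and $\tilde\varphi$ is the lift obtained by lifting the isotopy, then $\tilde\varphi$ commutes with $\pi_1(R)$, and $D\circ\tilde\varphi$ is a $\theta$-equivariant developing map of the same structure. If $\varphi$ is the identity outside the interior of a disc $X$, it is isotopic to the identity by (T2), and $\tilde\varphi$ preserves every lift of $X$ and is the identity elsewhere.

\emph{Local modification.} Let $X\subset R$ be a disc and $f=D|_X$. Let $X_1$ be another disc with a map $f_1\colon X_1\to\mathbb S^2$ that is a branched local homeomorphism on the interior, and suppose that neighborhoods of $\partial X_1$ and $\partial X$ are identified so that $f_1=f$ there. Replace $X$ by $X_1$, and define the new developing map on the translate of the chosen lift by $\gamma$ as $\theta(\gamma)\circ f_1$. This gives a structure with monodromy $\theta$ on a surface that is identified with $R$, uniquely up to isotopy, by the identity outside $X$. We keep the name $X$ for the new disc when no confusion can arise. Modifications inside discs with disjoint interiors commute.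

\subsection{Topology of surfaces}

\begin{enumerate}
\item[(T1)] (Schoenflies.) A simple closed curve in $\mathbb S^2$ bounds two discs, and a finite graph $G$ embedded in a surface is tame, that is, a subcomplex of some triangulation. Hence an arc $a\subset G$ in the interior of the surface has arbitrarily small \emph{regular neighborhoods with respect to $G$}: discs $V$ with $a\subset\operatorname{int}V$ such that $G\cap V$ consists of $a$ and, for each germ of an edge of $G$ leaving $a$, one arc from $a$ to $\partial V$.
\item[(T2)] (Alexander.) A homeomorphism between the boundaries of two discs extends to the discs by coning, and a homeomorphism of a disc that is the identity on the boundary is isotopic to the identity rel boundary.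
\item[(T3)] (Annulus theorem in dimension two.) If $\delta\subset\operatorname{int}U$ are discs, then $U\setminus\operatorname{int}\delta$ is an annulus. Consequently an orientation-preserving embedding $\varphi\colon\delta\to\operatorname{int}U$ extends to a homeomorphism of $U$ that is the identity on $\partial U$: the complements of $\delta$ and $\varphi(\delta)$ are annuli, and the prescribed maps of their boundary circles extend because orientation-preserving homeomorphisms of a circle are isotopic to the identity.
\item[(T4)] A local homeomorphism that is injective on a compact set $K$ is injective near $K$. Otherwise there are $x_n\ne y_n$ with equal images converging to $x,y\in K$; then $x=y$, against local injectivity at $x$.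
\end{enumerate}

\subsection{Branched coverings}

Let $B$ be a disc in $\mathbb S^2$ or $\mathbb S^2$ itself. A \emph{branched covering} of $B$ is a map $f\colon P\to B$ from a compact, possibly disconnected surface that is a finite covering over the complement of a finite subset of $\operatorname{int}B$ and a branched local homeomorphism on $\operatorname{int}P$.

\begin{enumerate}
\item[(C1)] Let $f\colon\Omega\to\mathbb S^2$ be a branched local homeomorphism of a surface without boundary, and let $P\subset f^{-1}(B)$ be nonempty, compact, open in $f^{-1}(B)$, and free of branch points over $\partial B$. Then $f|_P$ is a branched covering of $B$, because a proper local homeomorphism is a covering.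
\item[(C2)] Let $f\colon U\to B$ be a connected branched covering of a disc with no branch value other than $q\in\operatorname{int}B$. Since $\pi_1(B\setminus\{q\})\cong\mathbb Z$, the covering is isomorphic to $z\mapsto z^m$: $U$ is a disc, there is one point over $q$, and its local degree is the degree $m$. Two such coverings of the same degree are isomorphic over $B$.
\item[(C3)] (Riemann--Hurwitz.) If $f\colon P\to B$ has degree $d$, then $\chi(P)=d\,\chi(B)-\sum_p k_p$, where $k_p$ is the order of the branch point $p$.
\end{enumerate}

\section{The problem on a disc}\label{sec:model}

The strategy is to triangulate $R$ so finely that $D_2$ embeds every triangle, to change $\sigma_1$ by bubble-ons until its developing map agrees with $D_2$ near the edges, and then to treat the triangles separately. We begin with the last task, because it shows how bubbles that can be removed arise.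

Let $\tau\subset R$ be a disc and $f=D|_\tau$. Suppose that there is an orientation-preserving homeomorphism $h\colon\tau\to V$ onto a disc $V\subset\mathbb S^2$ such that $f=h$ on a neighborhood of $\partial\tau$ in $\tau$. Put
\[
J=\partial V,\qquad W=\overline{\mathbb S^2\setminus V}.
\]
The map $f$ is not a covering of anything, but it becomes one when we cap it off. Glue a copy $\widetilde W$ of $W$ to $\tau$ along $h\colon\partial\tau\to J$. This gives a sphere $\Sigma=\tau\cup\widetilde W$ and a map $F=f\cup\mathrm{id}\colon\Sigma\to\mathbb S^2$. Since $h$ maps a neighborhood of $\partial\tau$ in $\tau$ homeomorphically onto a neighborhood of $J$ in $V$, the map $F$ is a local homeomorphism near $\widetilde W$. So $F$ is a branched covering by (C1); its branch points lie in $\operatorname{int}\tau$; and by (C3) their orders add up to $2d-2$, where $d$ is the degree of $F$. We call $d$ the \emph{degree of $f$}. A $1$-bubble-on inside $\tau$ raises it by one.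

If $d=1$, then $F$ is a homeomorphism, and so is $f\colon\tau\to V$. The case $d=2$ can be done by hand.

\begin{example}\label{ex:d2}
Let $d=2$. There are two branch points $p_1,p_2$, both simple, and each is the only preimage of its value $q_i$. Hence $q_1\ne q_2$. Moreover $q_i\notin W$, since every point of $W$ has an unbranched preimage in $\widetilde W$. Choose an arc $b\subset\operatorname{int}V$ from $q_1$ to $q_2$. The open disc $\mathbb S^2\setminus b$ contains no branch value, so its preimage consists of two copies $S_0,S_1$ of it. One of them, say $S_0$, contains $\widetilde W$. The preimage of $b$ is a circle in $\operatorname{int}\tau$ formed by two lifts $b',b''$ from $p_1$ to $p_2$. A small loop around $q_1$ crosses $b$ once and its lifts do not close, so crossing $b$ interchanges $S_0$ and $S_1$. Therefore $\overline{S_1}\subset\operatorname{int}\tau$ is a sphere cut along $b$, attached to $S_0$ exactly as in a $1$-bubble-on. Removing $S_1$ and gluing $b'$ to $b''$ is a $1$-bubble-off inside $\tau$, and it leaves a map of degree $1$.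
\end{example}

For $d\ge3$ two difficulties appear. First, a branch value may lie in $W$. Indeed, take a covering $\mathbb S^2\to\mathbb S^2$ of degree $3$ obtained from the identity by two $1$-bubble-ons along disjoint arcs, let $\widetilde W$ be a small disc around the unbranched preimage of a branch value, and let $\tau$ be the complementary disc. Then $F^{-1}(W)$ is no longer a union of homeomorphic copies of $W$. We will move such branch values into $V$, and moving a branch value costs one bubble-on and one bubble-off (Lemma~\ref{lem:relocate}). Second, an arbitrary arc between two branch values need not cut off a sheet; the right arc is found by Hurwitz moves (Lemma~\ref{lem:transp}). The result is the following proposition, proved in Section~\ref{sec:disc}.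

\begin{proposition}\label{prop:disc}
Let $\tau,f,h,V$ be as above. Suppose that the branch points of $f$ in $\operatorname{int}\tau$ are simple and that their values are distinct and not on $J$. Then finitely many $1$-bubble-ons inside $\tau$, followed by finitely many $1$-bubble-offs inside $\tau$, change nothing near $\partial\tau$ and turn $f$ into a homeomorphism $\tau\to V$.
\end{proposition}

\section{Monodromy tuples and bubbles}\label{sec:hurwitz}

To recognize a bubble in a covering with many sheets we encode the covering by permutations.

\subsection{Arc systems and Hurwitz moves}

Let $B\subset\mathbb S^2$ be a disc, $*\in\partial B$, and let $q_1,\dots,q_n\in\operatorname{int}B$ be distinct. An \emph{arc system} is a tuple $(\lambda_1,\dots,\lambda_n)$ of arcs from $*$ to the points $q_1,\dots,q_n$, taken in some order, which lie in $\operatorname{int}B$ and are disjoint except for $*$, and which are listed in counterclockwise order at $*$. Let $\gamma_i$ be the loop that runs along $\lambda_i$, counterclockwise around a small circle about its endpoint, and back. The loops $\gamma_i$ freely generate $\pi_1(B\setminus\{q_1,\dots,q_n\},*)$, and $\gamma_1\cdots\gamma_n$, with loops multiplied in the order in which they are traversed, is the counterclockwise boundary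 loop.

Let $P\to B$ be a branched covering with branch values among the $q_i$ and with fiber $\Lambda$ over $*$; elements of $\Lambda$ are called \emph{labels}. For a loop $\gamma$ and $l\in\Lambda$ let $\rho(\gamma)(l)$ be the initial point of the lift of $\gamma$ that ends at $l$. With permutations composed as maps, $(\pi\pi')(l)=\pi(\pi'(l))$, this defines a homomorphism $\rho$ to $\operatorname{Sym}(\Lambda)$. The \emph{tuple} of the covering with respect to the arc system is $(\rho(\gamma_1),\dots,\rho(\gamma_n))$. Covering space theory, together with (C2) near each $q_i$, gives the following dictionary. Every tuple of permutations of a finite set $\Lambda$ is the tuple of a branched covering with fiber $\Lambda$ over $*$, and two coverings with the same tuple are isomorphic over $B$ by a unique isomorphism that preserves labels. The cycles of $\rho(\gamma_i)$ correspond to the points over the endpoint of $\lambda_i$, the length being the local degree. The cycles of the product of the tuple correspond to the boundary circles of $P$, the length being the degree over $\partial B$. The orbits of the group generated by the tuple correspond to the components of $P$.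

The same covering has different tuples for different arc systems. Thicken $\lambda_i\cup\lambda_{i+1}$ to a disc $B'$ with $*\in\partial B'$ that meets the other arcs only in $*$. Since $B'$ cut along $\lambda_i$ is a disc, there is an arc $\lambda'$ in $B'$ from $*$ to the endpoint of $\lambda_{i+1}$ that meets $\lambda_i$ only in $*$ and precedes it there. Replacing $(\lambda_i,\lambda_{i+1})$ by $(\lambda',\lambda_i)$ gives a new arc system. Its loop $\gamma'$ satisfies $\gamma'\gamma_i=\partial B'=\gamma_i\gamma_{i+1}$, so $\gamma'=\gamma_i\gamma_{i+1}\gamma_i^{-1}$. The mirror construction replaces $(\lambda_i,\lambda_{i+1})$ by $(\lambda_{i+1},\lambda'')$. On the entries $(A,A')$ in positions $i,i+1$ these \emph{Hurwitz moves} act by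
\[
H(A,A')=(AA'A^{-1},\,A),\qquad H^{-1}(A,A')=(A',\,A'^{-1}AA').
\]
Each move interchanges the endpoints in positions $i$ and $i+1$, preserves the product $AA'$ and the group generated by the tuple, and does not change the covering. Applying $H$ twice gives $(AA'AA'^{-1}A^{-1},\,AA'A^{-1})$, that is,
\begin{equation}\label{eq:H2}
H^2(A,A')=\bigl(CAC^{-1},\,CA'C^{-1}\bigr),\qquad C=AA'.
\end{equation}

\subsection{The tuple of a bubble}

A bubble-on over $B$ turns two adjacent trivial entries into a cycle and its inverse.

\begin{lemma}\label{lem:create}
Let $P_1\to B$ be a branched covering with fiber $\Lambda_1$ over $*$ and tuple $(\pi_1,\dots,\pi_n)$, where $\pi_i=\pi_{i+1}=1$. Let $b\subset\operatorname{int}B$ be an arc that joins the endpoints of $\lambda_i$ and $\lambda_{i+1}$ and is otherwise disjoint from all $\lambda_j$, and let $a\in\Lambda_1$. There is a lift $\beta\subset\operatorname{int}P_1$ of $b$, free of branch points, such that cutting $P_1$ along $\beta$ and gluing in $N$ copies of $B$ cut along $b$, as in an $N$-bubble-on, gives a branched covering of $B$ with fiber $\Lambda_1\sqcup\{s_1,\dots,s_N\}$ over $*$ and tuple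
\[
(\pi_1,\dots,\pi_{i-1},\,\kappa,\,\kappa^{-1},\,\pi_{i+2},\dots,\pi_n),\qquad \kappa=(a\,s_1\cdots s_N).
\]
Here the $s_j$ are the points over $*$ in the inserted copies, suitably numbered, and the $\pi_j$ fix them.
\end{lemma}

Such an arc $b$ exists, because $B$ cut along all the $\lambda_j$ is a disc.

\begin{proof}
The simple closed curve $\lambda_i\cup b\cup\lambda_{i+1}$ bounds a disc $\Delta\subset B$ that meets $\partial B$ only in $*$. So near $*$ the disc $\Delta$ is the sector between $\lambda_i$ and $\lambda_{i+1}$, and the other $\lambda_j$, which leave $*$ outside this sector and do not meet the curve again, meet $\Delta$ only in $*$. Since $\pi_i=\pi_{i+1}=1$, there is no branch value in $\Delta$, and $\Delta$ has disjoint lifts $\Delta_l\ni l$, $l\in\Lambda_1$. Let $\beta$ be the lift of $b$ in $\Delta_a$.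

For $j\ne i,i+1$ the loop $\gamma_j$ does not meet $b$. Its lifts are the old lifts in $P_1$ and closed lifts in the inserted copies, so its permutation is $\pi_j$ extended by the identity. By (T1) we may choose the small circles so that each of $\gamma_i,\gamma_{i+1}$ crosses $b$ exactly once, on its circle. Both circles are counterclockwise, and $b$ starts at one center and ends at the other, so the two crossings are in opposite directions. In $P_1$ the lift of $\gamma_i$ from $l$ runs along the lift of $\lambda_i$ in $\Delta_l$ and around a circle whose center lies in $\Delta_l$; it is closed, and the only lift of $b$ that it crosses is the one in $\Delta_l$. The same holds for $\gamma_{i+1}$. Hence after the gluing the lifts from $l\ne a$ are unchanged. The lift of $\gamma_i$ from $a$ or from an inserted label crosses the slit once and returns along $\lambda_i$ in the next sheet of the cyclic chain formed by $P_1$ and the $N$ copies; a lift that passes from a copy into $P_1$ returns inside $\Delta_a$ to $a$. So $\rho(\gamma_i)$ is an $(N+1)$-cycle on $a$ and the inserted labels, which we number so that it equals $\kappa$. The lifts of $\gamma_{i+1}$ run through the chain in the opposite direction, so $\rho(\gamma_{i+1})=\kappa^{-1}$.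
\end{proof}

Because a tuple determines its covering, Lemma~\ref{lem:create} can be read backwards. A pair $\kappa,\kappa^{-1}$ signals a bubble, provided that the sheets $s_j$ are involved in no other branching over $B$ and are completed to full spheres outside $B$.

\begin{lemma}\label{lem:recognize}
Let $X\subset R$ be a disc, $f=D|_X$, and $B^c=\overline{\mathbb S^2\setminus B}$. Let $E_1,\dots,E_N$ and the components of a set $Q$, possibly empty, be finitely many disjoint discs in $\operatorname{int}X$, and let $P$ be the closure of their complement in $X$. Suppose that $f|_P\colon P\to B$ is a branched covering with fiber $\Lambda$ over $*$, and that $f$ maps each $E_j$ homeomorphically onto $B^c$. Let $s_j\in\partial E_j$ be the point over $*$. Suppose that for some arc system the tuple $(\pi_1,\dots,\pi_n)$ of $P$ has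
\[
\pi_i=\kappa=(a\,s_1\cdots s_N),\qquad\pi_{i+1}=\kappa^{-1},\qquad \pi_m(s_j)=s_j\ \text{ for all } j \text{ and all } m\ne i,i+1 .
\]
Then one $N$-bubble-off inside $X$, which changes nothing near $\partial X$ or on $Q$, replaces $X$ by a disc $X_1=P_1\cup Q$. Here $P_1\to B$ is the branched covering with fiber $\Lambda_1=\Lambda\setminus\{s_1,\dots,s_N\}$ whose tuple has the entry $1$ in positions $i,i+1$ and the entry $\pi_m|_{\Lambda_1}$ in every other position $m$.
\end{lemma}

\begin{proof}
Let $P_1$ be the covering with the stated tuple. Apply Lemma~\ref{lem:create} to $P_1$ and $a$; let $\beta$ be the arc and $P_2$ the resulting covering. It has the same labels and the same tuple as $P$, so there is a label-preserving isomorphism $\Phi\colon P_2\to P$ over $B$. The boundary of $P_2$ consists of $\partial P_1$ and the outer boundary circles of the $N$ inserted copies of $B$. The circle through $s_j$ is mapped by $\Phi$ onto the boundary circle of $P$ through $s_j$, which is $\partial E_j$. Hence $\Phi$ maps a neighborhood of $\partial P_1$ in $P_1$, disjoint from $\beta$, onto a neighborhood of $\partial X\cup\partial Q$ in $P$.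

Glue $Q$ to $P_1$ along $\partial Q$ by $\Phi$. This gives a surface $X_1$ with a map $f_1\colon X_1\to\mathbb S^2$ that is identified with $f$ near $\partial X$ and near $Q$, and is a branched local homeomorphism on the interior. The $N$-bubble-on of $X_1$ along $\beta$ is the union of $P_2$, of $Q$, and of the $N$ copies of $B^c$ in the inserted spheres. The map $\Phi$, the identity of $Q$, and the maps $(f|_{E_j})^{-1}$ fit together to a homeomorphism over $\mathbb S^2$ from this surface onto $X$. A bubble-on replaces a disc by a disc, so $X_1$ is homeomorphic to $X$. Replacing $X$ by the disc $X_1$ therefore gives a structure on $R$ whose $N$-bubble-on along $\beta$ is the given one.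
\end{proof}

\subsection{Moving a branch value}

Sliding a branch value along a path is not one of the allowed moves, so it has to be simulated. The idea is to create a bubble with one end at the desired position and to remove a different bubble, one of whose ends is the old branch point.

Take a simple branch point with value $q$ and transposition $c=(u_0\,u_1)$. A $1$-bubble-on between points over $x$ and $y$, attached to the sheet $u_0$, gives the tuple $(c,e,e^{-1})$ with $e=(u_0\,s)$ and endpoints $(q,x,y)$. Three Hurwitz moves in the first two positions give
\[
\bigl((u_0\,u_1),(u_0\,s)\bigr)\to\bigl((u_1\,s),(u_0\,u_1)\bigr)\to\bigl((u_0\,s),(u_1\,s)\bigr)\to\bigl((u_0\,u_1),(u_0\,s)\bigr).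
\]
The tuple is again $(c,e,e^{-1})$, but three is odd, so the endpoints are now $(x,q,y)$. In the new arc system the bubble lies between $q$ and $y$, and removing it leaves the branch value $x$. This case, $k=1$, is all that Theorem~\ref{thm:A} needs; for order $k$ one uses $2k+1$ moves.

\begin{lemma}\label{lem:relocate}
Let $U\subset R$ be a disc such that $D|_U\colon U\to B$ is a $(k+1)$-fold branched covering of a disc with a single branch point, of order $k$, over $q\in\operatorname{int}B$. Let $x\in\operatorname{int}B$, $x\ne q$. Then one $k$-bubble-on followed by one $k$-bubble-off, both inside $U$, replace $D|_U$ by a $(k+1)$-fold branched covering of $B$ with a single branch point, of order $k$, over $x$. Nothing changes near $\partial U$.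
\end{lemma}

\begin{proof}
Choose a third point $y\in\operatorname{int}B$ and an arc system with endpoints $(q,x,y)$. Name the labels so that the tuple is $(c,1,1)$ with $c=(u_0\,u_1\cdots u_k)$. Make the $k$-bubble-on along the arc $\beta$ of Lemma~\ref{lem:create} with $i=2$ and $a=u_0$. The new disc $U$ is the union of a covering $P\to B$ with tuple $(c,e,e^{-1})$, where $e=(u_0\,s_1\cdots s_k)$, and of the copies $E_1,\dots,E_k$ of $B^c$ in the inserted spheres, with $s_j\in\partial E_j$.

Put $C=ce$. Then $C(u_0)=s_1$, $C(s_j)=s_{j+1}$ for $j<k$, $C(s_k)=c(u_0)=u_1$, $C(u_j)=u_{j+1}$ for $1\le j<k$, and $C(u_k)=u_0$. So
\[
C=(u_0\,s_1\cdots s_k\,u_1\cdots u_k)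
\]
is a $(2k+1)$-cycle, and $C^{k+1}$, which shifts this cycle by $k+1$ places, maps $u_0,s_1,\dots,s_{k-1},s_k$ to $u_1,u_2,\dots,u_k,u_0$. Hence $C^{k+1}eC^{-(k+1)}=(u_1\,u_2\cdots u_k\,u_0)=c$. By \eqref{eq:H2}, and because Hurwitz moves preserve the product $C$, the pair $H^{2k+2}(c,e)$ has second entry $c$ and first entry $Cc^{-1}=cec^{-1}$. This pair equals $H(c,e)$, so $H^{2k+1}(c,e)=(c,e)$. After these $2k+1$ moves the tuple is $(c,e,e^{-1})$ with endpoints $(x,q,y)$.

Since $c$ fixes all $s_j$, Lemma~\ref{lem:recognize} applies with $X=U$, $N=k$, $i=2$, $a=u_0$ and $Q=\emptyset$. The $k$-bubble-off leaves the covering of $B$ with tuple $(c,1,1)$ and endpoints $(x,q,y)$.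
\end{proof}

\begin{remark}
The symmetry between $c$ and $e$ is visible in the polynomial $\int_0^z(1-w^2)^k\,dw$. It has degree $2k+1$ and critical points $\pm1$ of order $k$ with distinct values, so over a large round disc its tuple consists of two $(k+1)$-cycles that act transitively on $2k+1$ labels. Such cycles share exactly one label, like $c$ and $e$. The polynomial is odd, and $z\mapsto -z$ interchanges the two critical points.
\end{remark}

\section{Removing the sheets over a disc}\label{sec:disc}

The next lemma finds, for any prescribed sheet $s$ of a covering of the sphere by the sphere with simple branching, an arc system in which $s$ is a bubble.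

\begin{lemma}\label{lem:transp}
Let $d\ge2$ and $n=2d-2$. Let $(t_1,\dots,t_n)$ be transpositions of $\{1,\dots,d\}$ with product $1$ that generate a transitive group, and let $s\in\{1,\dots,d\}$. By Hurwitz moves the tuple can be brought to a form with $t_1=t_2=(a\,s)$ for some $a\ne s$ and with $t_i(s)=s$ for $i\ge3$.
\end{lemma}

\begin{proof}
Hurwitz moves preserve all the hypotheses. Among the tuples that can be reached, choose one with the least number $m$ of entries moving $s$. By transitivity $m\ge1$. If $t_j$ fixes $s$ and $t_{j+1}$ moves $s$, then $H$ gives $(t_jt_{j+1}t_j,\,t_j)$, where the first entry moves $s$ and the second does not. This keeps $m$ and lowers the sum of the positions of the entries moving $s$. So we may assume that these entries are the first $m$, say $(a_1\,s),\dots,(a_m\,s)$. If $a_i\ne a_{i+1}$, then $H^{-1}$ in positions $i,i+1$ gives $\bigl((a_{i+1}\,s),(a_i\,a_{i+1})\bigr)$, which lowers $m$. Hence the first $m$ entries are all equal to one transposition $(a\,s)$.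

The product of all entries is $1$ and the last $n-m$ entries fix $s$, so $(a\,s)^m$ fixes $s$. Thus $m$ is even, and the last $n-m$ entries have product $1$. Consider the graph whose vertices are the labels and whose edges are the transpositions; it is connected, by transitivity. The vertex $s$ is joined only to $a$, so the graph stays connected when $s$ is deleted. Therefore the last $n-m$ entries act transitively on the $d-1$ labels other than $s$. They define a connected branched covering of a disc with $d-1$ boundary circles of degree one, and capping these off gives a connected branched covering of $\mathbb S^2$ of degree $d-1$. By (C3) its Euler characteristic is $2(d-1)-(n-m)=m$, and this is at most $2$. So $m=2$.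
\end{proof}

The hypothesis $n=2d-2$ says that the covering surface is a sphere, and it is needed: for $d=2$ the tuple $((1\,2),(1\,2),(1\,2),(1\,2))$ of a torus is fixed by all Hurwitz moves. This is why we cut $R$ into discs.

\begin{proof}[Proof of Proposition~\ref{prop:disc}]
We use $J,W,\widetilde W,\Sigma,F,d$ from Section~\ref{sec:model}. There are $2d-2$ branch points, all simple, with distinct values off $J$.

\emph{Step 1: moving the branch values into $V$.} Let $p_1,\dots,p_r$ be the branch points whose values $q_1,\dots,q_r$ lie in $\operatorname{int}W$. Choose, one after another, disjoint arcs in $W$ from $q_j$ to a point of $J$, with interiors in $\operatorname{int}W$ and missing the other branch values; this is possible because a disc remains connected when finitely many points and finitely many disjoint arcs, each meeting the boundary in one endpoint, are removed. Extend each arc slightly across $J$ to an arc $\mu_j$ ending at a point $x_j\in\operatorname{int}V$, so that the $\mu_j$ are still disjoint and $\mu_j$ contains no branch value but $q_j$. Let $B_j$ be disjoint regular neighborhoods of the $\mu_j$ with respect to $J\cup\mu_1\cup\dots\cup\mu_r$, so small that $q_j$ is the only branch value in $B_j$. Then $B_j\cap J$ is a chord of $B_j$, and $B_j\cap W$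 is a disc.

Let $U_j$ be the component of $F^{-1}(B_j)$ containing $p_j$. By (C2) it is a disc, $p_j$ is its only point over $q_j$, and $F|_{U_j}$ is a double covering of $B_j$ branched only at $p_j$. We must know that $U_j$ lies in $\tau$ and not partly in the cap. The set $\widetilde W\cap F^{-1}(B_j)$ is a copy of $W\cap B_j$, so it is connected and lies in a single component of $F^{-1}(B_j)$. It contains a point over $q_j$, which differs from $p_j$ because $p_j\in\operatorname{int}\tau$. So that component is not $U_j$, whence $U_j\cap\widetilde W=\emptyset$ and $U_j\subset\operatorname{int}\tau$.

Apply Lemma~\ref{lem:relocate} with $k=1$ in each $U_j$, with target $x_j$. The discs $U_j$ are disjoint, so we can perform first all the $1$-bubble-ons and then all the $1$-bubble-offs. Afterwards the branch points are simple, with distinct values in $\operatorname{int}V$. Their number is unchanged, so the degree is still $d$.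

\emph{Step 2: removing sheets.} Suppose $d\ge2$. Since $W$ contains no branch value, $F^{-1}(W)$ consists of $d$ disjoint discs mapped homeomorphically onto $W$. One of them is $\widetilde W$, and the others lie in $\operatorname{int}\tau$. Let $P=F^{-1}(V)\subset\tau$, which is $\Sigma$ minus the interiors of these discs; it is connected. Fix $*\in J$ and label the fiber over $*$ by $1,\dots,d$, with $1\in\partial\tau$. For $s\ne1$ let $E_s$ be the disc over $W$ whose boundary contains $s$. By the dictionary of Section~\ref{sec:hurwitz}, the tuple of $P\to V$ consists of $2d-2$ transpositions, because the branch points are simple with distinct values; it has product $1$, because all boundary circles have degree one; and it generates a transitive group, because $P$ is connected.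

Fix $s\ne1$. By Lemma~\ref{lem:transp}, for some arc system the tuple is $((a\,s),(a\,s),t_3,\dots,t_{2d-2})$ with $t_i(s)=s$. Apply Lemma~\ref{lem:recognize} with $X=\tau$, $B=V$, $N=1$, $i=1$, the disc $E_s$, and $Q=\bigcup_{s'\ne1,s}E_{s'}$. This is a $1$-bubble-off inside $\tau$ that changes nothing near $\partial\tau$. The new map has $2d-4$ simple branch points with distinct values in $\operatorname{int}V$, so its degree is $d-1$. Repeat until the degree is $1$; then $f\colon\tau\to V$ is a homeomorphism.
\end{proof}

\section{Rerouting an arc through a bubble}\label{sec:reroute}

It remains to reach the situation of Proposition~\ref{prop:disc}, that is, to make the developing map agree with $D_2$ along the edges of a triangulation. The difficulty is that a path in $\mathbb S^2$ need not lift to $\tilde R$ under $D$, and where it lifts, the lift may end at the wrong point. A bubble repairs this, because almost any arc in $\mathbb S^2$ can be followed inside the inserted sphere.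

\begin{example}\label{ex:semicircle}
Suppose that $D$ maps a disc $U\subset R$ homeomorphically onto the rectangle $V=\{|\operatorname{Re}z|\le\frac32,\ |\operatorname{Im}z|\le\frac25\}$; nothing is known about $D$ outside $U$. The segment $a_0=[-1,1]$ lifts to $U$, and we want an arc between the same two points of $U$ that develops onto the upper unit semicircle $a_1$ instead (Figure~\ref{fig:reroute}). Make a $1$-bubble-on along the lift of the segment $b=\{\operatorname{Im}z=\frac15,\ |\operatorname{Re}z|\le\frac54\}$, which crosses $a_1$ at two points $r_0,r_1$. Start in $U$ over $-1$ and follow $a_1$. At $r_0$ the path passes into the inserted sphere, where the whole upper part of $a_1$ is available. At $r_1$ it crosses the slit again and returns to $U$, where it runs down to the point over $1$. The ends of $b$ can be moved a little without changing any of this.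
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2.4]
\draw[dashed] (-1.5,-0.4) rectangle (1.5,0.4);
\draw (-1.5,0)--(1.5,0);
\draw[thick] (1,0) arc (0:180:1);
\draw[ultra thick] (-1.25,0.2)--(1.25,0.2);
\foreach \p in {(-1,0),(1,0),(-0.98,0.2),(0.98,0.2)} \fill \p circle (0.025);
\node[below] at (-1,0) {$z_0$}; \node[below] at (1,0) {$z_1$};
\node[above right] at (-0.98,0.19) {$r_0$}; \node[above left] at (0.98,0.19) {$r_1$};
\node[below] at (0,0) {$a_0$}; \node[above] at (0,1) {$a_1$}; \node[above] at (0,0.2) {$b$};
\node[below] at (-1.3,0) {$f_-$}; \node[below] at (1.3,0) {$f_+$};
\node[right] at (1.5,-0.3) {$V$};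
\end{tikzpicture}
\caption{Rerouting. The developing map is known to be invertible only over the thin disc $V$ around $a_0$. After a bubble-on along the slit $b$, the arc $a_1$ lifts: the pieces from $z_0$ to $r_0$ and from $r_1$ to $z_1$ lift to the old surface, and the piece from $r_0$ to $r_1$ lifts to the inserted sphere.}
\label{fig:reroute}
\end{figure}

\begin{lemma}\label{lem:reroute}
Let $c\subset R$ be an arc and $c_0$ a subarc in its interior that contains no branch point. Suppose that $D$ is injective on $c_0$, and let $a_0=D(c_0)$ have endpoints $z_0,z_1$. Let $a_1\subset\mathbb S^2$ be an arc with endpoints $z_0,z_1$ such that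
\begin{enumerate}
\item[(a)] $a_0\cap a_1=\{z_0,z_1\}$;
\item[(b)] $D$ maps the points of $c\setminus c_0$ that are close to $c_0$ into the complement of $a_1$.
\end{enumerate}
Let $\Omega$ be a neighborhood of $c_0$. Then there are a disc $U\subset\Omega$ with $c_0\subset\operatorname{int}U$ and an arc $\beta\subset\operatorname{int}U$, disjoint from $\overline{c\setminus c_0}$, such that after the $1$-bubble-on along $\beta$ there is an arc $c_0'\subset\operatorname{int}U$ with the same endpoints as $c_0$, free of branch points, that develops homeomorphically onto $a_1$ and meets $\overline{c\setminus c_0}$ only in its endpoints. The endpoints of $D(\beta)$ may be chosen freely in two nonempty open sets.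
\end{lemma}

\begin{proof}
By (T4), $D$ is injective near $c_0$. Let $\epsilon_-,\epsilon_+$ be short subarcs of $\overline{c\setminus c_0}$ at the two ends of $c_0$, with images $f_-\ni z_0$ and $f_+\ni z_1$. By (a) and (b), $f_-\cup a_0\cup f_+\cup a_1$ is an embedded finite graph in which $a_1$ meets the arc $f_-\cup a_0\cup f_+$ only in $z_0,z_1$. Let $V$ be a small regular neighborhood of $a_0$ with respect to this graph, and let $U\subset\Omega$ be its preimage near $c_0$. If $V$ is small enough, then after shortening $\epsilon_\pm$ the following hold. The map $D\colon U\to V$ is a homeomorphism of discs; $c\cap U=\epsilon_-\cup c_0\cup\epsilon_+$; the arc $f_-\cup a_0\cup f_+$ is a chord of $V$; and $a_1\cap V=s_0\cup s_1$, where $s_0,s_1$ are disjoint arcs and $s_i$ joins $z_i$ to $\partial V$.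

The arcs $f_-\cup s_0$ and $f_+\cup s_1$ are disjoint chords of $V$. They cut $V$ into three discs $L_0,K,L_1$, where $K$ is adjacent to both chords, $L_0$ to the first and $L_1$ to the second. Let $b\subset\operatorname{int}V$ be an arc that starts in $\operatorname{int}L_0$, crosses $s_0$ at an interior point $r_0$, runs through $\operatorname{int}K$, crosses $s_1$ at an interior point $r_1$, and ends in $\operatorname{int}L_1$, meeting the two chords only in $r_0,r_1$. Its endpoints are arbitrary points of $\operatorname{int}L_0$ and $\operatorname{int}L_1$. We have $b\cap f_\pm=\emptyset$ and $b\cap a_1=\{r_0,r_1\}$. The arc $b$ may cross $a_0$, and it must do so if $s_0$ and $s_1$ lie on different sides of $f_-\cup a_0\cup f_+$; this does no harm, since $c_0$ is discarded. Let $\beta=(D|_U)^{-1}(b)$ and make the $1$-bubble-on along $\beta$.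

Define $c_0'$ as follows. Start at the end of $c_0$ over $z_0$ and follow the lift of $s_0$ in $U$ up to the slit, at $r_0$. In the inserted sphere follow $a_1$ from $r_0$ to $r_1$; this piece meets $b$ only at its ends. Then follow the lift of $s_1$ in $U$ from the slit to the end of $c_0$ over $z_1$. There are only two sheets along the slit, so a path that crosses it in either direction changes sheets; since $a_1$ crosses $b$ at $r_0$ and $r_1$, the three pieces form a continuous path. It develops injectively onto $a_1$, so it is an arc. It avoids the new branch points, because the ends of $b$ are not on $a_1$, and there are no other branch points in $U$. It lies in the interior of the new disc $U$, and it meets $\epsilon_\pm$ only in its endpoints, because $s_0\cup s_1$ meets $f_-\cup f_+$ only in $z_0,z_1$.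
\end{proof}

Hypothesis (a) keeps $a_1$ from passing through $V$ again, where it could cross the slit and change sheets at the wrong time. Hypothesis (b) makes $(c\setminus c_0)\cup c_0'$ an arc.

\section{Matching along the edges}\label{sec:edges}

In this section $\sigma_2$ may be branched, so that the results serve both theorems.

\subsection{Adapted triangulations and genericity}

A triangulation $T$ of $R$, with lift $\tilde T$ and $1$-skeleton $T^1$, is \emph{adapted to $D_2$} if every branch point of $\sigma_2$ is a vertex, $D_2$ is injective on every closed triangle of $\tilde T$, and $D_2$ maps every edge of $\tilde T$ onto a smooth arc.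

\begin{lemma}\label{lem:triang}
There is a triangulation adapted to $D_2$.
\end{lemma}

\begin{proof}
Around each branch point, of order $k$ say, take a small disc on which $D_2$ is a $(k+1)$-fold covering of a round disc $\{|w|\le\varepsilon\}$, where $w$ is a M\"obius coordinate centered at the branch value. A $(k+1)$-st root $z$ of $w\circ D_2$ is a coordinate on this disc in which $D_2$ reads $w=z^{k+1}$. Take these discs disjoint, and mark $3(k+1)$ equally spaced points on each boundary circle. The complement of the open discs is a compact surface with the smooth structure that makes $D_2$ a local diffeomorphism. Take a smooth triangulation of it and subdivide until the marked points are vertices and every triangle lies in an open disc on whose lifts $D_2$ is injective. Then cone the subdivided circles to the centers by radial segments in the coordinate $z$. A coned triangle lies in a sector of angle at most $2\pi/(3(k+1))$, which $z^{k+1}$ maps injectively to a sector of angle at most $2\pi/3$, and radial segments go to radial segments.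
\end{proof}

Fix an adapted triangulation $T$. Proposition~\ref{prop:disc} requires the branch values in a triangle to be distinct and off its developed boundary. When a branch point is created we do not yet know in which lifted triangle it will end up, so we impose a condition on whole orbits. For $p\in R$ the values of $D$ at the lifts of $p$ form one $\theta$-orbit, the \emph{value orbit} of $p$. Consider the condition
\begin{enumerate}
\item[(G)] the branch points that are not vertices of $T$ are simple, and their value orbits are pairwise disjoint and disjoint from $Z=D_2(\tilde T^1)$.
\end{enumerate}
The set $Z$ is $\theta$-invariant and, as a countable union of smooth arcs, has measure zero; orbits are countable. So if the two endpoints of a developed bubbling arc can be chosen freely in nonempty open sets, we choose the first outside $Z$ and outside the value orbits of the existing branch points, and the second also outside the orbit of the first. We call such a choice \emph{generic}. A $1$-bubble-on with generic endpoints in a disc containing no vertex preserves (G), and so does precomposition with a homeomorphism supported in such a disc.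

\subsection{One edge at a time}

\begin{proposition}\label{prop:edges}
Let $D$ be a developing map that satisfies \textup{(G)} and agrees with $D_2$ near the vertices of $T$. Then finitely many $1$-bubble-ons lead to a structure with a developing map that satisfies \textup{(G)} and agrees with $D_2$ near $T^1$.
\end{proposition}

\begin{proof}
Let $\Gamma$ be the union of the vertices and some of the edges, and suppose that $D$ satisfies (G) and agrees with $D_2$ near $\Gamma$. Let $e\not\subset\Gamma$ be an edge, with vertices $v,w$. It suffices to achieve agreement near $\Gamma\cup e$.

Choose interior points $v',w'$ of $e$ so close to $v,w$ that $D=D_2$ near the subarcs $[v,v']$ and $[w',w]$ of $e$, and let $e^\circ=[v',w']$. Let $O\subset R\setminus\Gamma$ be a small regular neighborhood of $e^\circ$ with respect to $T^1$. It meets $e$ in a chord $e_-\cup e^\circ\cup e_+$ with $v'\in e_-\subset[v,v']$ and $w'\in e_+\subset[w',w]$. Fix a lift of $O$ and put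
\[
\eta=D_2(e^\circ),\qquad \eta_\pm=D_2(e_\pm),\qquad x=D_2(v'),\qquad y=D_2(w').
\]
Then $\eta_-\cup\eta\cup\eta_+$ is a smooth arc. Our aim is an arc from $v'$ to $w'$ in $O$ that develops onto $\eta$. We start with an arbitrary arc and improve its developed image by Lemma~\ref{lem:reroute}. That lemma needs the old image to be simple and the new one to be disjoint from it, so we first remove the self-crossings and then the crossings with $\eta$.

\emph{Admissible paths.} Call a piecewise smooth immersed path $p\colon[0,1]\to\mathbb S^2$ from $x$ to $y$ \emph{admissible} if
\begin{enumerate}
\item[(i)] $p$ passes through $x,y$ only at its ends, and is not tangent to $\eta_-\cup\eta\cup\eta_+$ there;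
\item[(ii)] $p$ has finitely many double points, all transverse, and no triple points;
\item[(iii)] the interior of $p$ meets $\eta$ in finitely many points, transversally;
\item[(iv)] the corners of $p$ have nonzero angle, are not double points, and are not on $\eta$.
\end{enumerate}
Give $O$ minus the branch points the smooth structure for which $D$ is a local diffeomorphism. Since $D=D_2$ near $e_\pm$, the edge $e$ is smooth near $v'$ and $w'$. The set $\operatorname{int}O\setminus(e_-\cup e_+)$ minus the branch points is connected, so there is a smooth arc $c^\circ\subset\operatorname{int}O$ from $v'$ to $w'$ that avoids the branch points, meets $e_\pm$ only in $v',w'$, and is not tangent to $e$ there. Its image under $D$ is an immersed path. By general position a $C^1$-small perturbation that is fixed near the ends makes it admissible, and such a perturbation lifts to a perturbation of $c^\circ$ with the same properties. So we have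
\begin{enumerate}
\item[($\ast$)] a chord $c=e_-\cup c^\circ\cup e_+$ of $O$, free of branch points, with $D=D_2$ near $e_\pm$ and with $p=D|_{c^\circ}$ admissible.
\end{enumerate}
Below, Lemma~\ref{lem:reroute} is always applied to this $c$, with $c_0\subset c^\circ$, with $\Omega\subset\operatorname{int}O$, and with generic endpoints. The bubbling arc is disjoint from $e_\pm$, so $D=D_2$ still holds near $e_\pm$. Replacing $c_0$ by $c_0'$ gives a new chord free of branch points, and its developed path is $p$ with $a_0$ replaced by $a_1$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.25]
\draw[dotted,rounded corners=10pt] (-0.4,-0.4) rectangle (2.2,0.4);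
\draw (0,0)--(2.8,0); \draw (1.7,-0.95)--(1.7,0.95);
\draw[thick,dashed,rounded corners=10pt] (1.7,0.4)--(-0.4,0.4)--(-0.4,-0.4)--(1.7,-0.4);
\fill (0,0) circle (0.04) node[above right] {$x$};
\node[right] at (1.7,0.2) {$a_0$}; \node[above] at (0.6,0.4) {$a_1$}; \node[above] at (2.65,0) {$p$}; \node[right] at (1.7,0.8) {$p$};
\begin{scope}[xshift=4cm]
\draw (0,0)--(4,0);
\draw[thick] (0,0) .. controls (0.5,-0.9) and (1.3,-0.7) .. (1.5,0) .. controls (1.7,0.8) and (2.5,0.8) .. (2.7,0) .. controls (2.9,-0.7) and (3.6,-0.7) .. (4,0);
\draw[thick,dashed] (0,0) .. controls (0.4,0.12) and (1.0,0.12) .. (1.38,0.14) .. controls (1.6,1.0) and (2.65,1.0) .. (2.87,0) .. controls (3.0,-0.45) and (3.5,-0.45) .. (4,0);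
\fill (0,0) circle (0.04) node[left] {$x$}; \fill (4,0) circle (0.04) node[right] {$y$};
\fill (1.5,0) circle (0.04) node[below right] {$q$};
\node[below] at (0.8,-0.6) {$p$}; \node[above] at (2.1,0.78) {$p'$}; \node[above] at (3.5,0) {$\eta$};
\end{scope}
\end{tikzpicture}
\caption{Left: the first double point of a path $p$ starting at $x$ is removed by replacing the strand $a_0$ with the dashed arc $a_1$ around $x$. Right: a simple path $p$ is replaced with the dashed path $p'$, which follows $\eta$ to the first crossing $q$ and then follows $p$; it meets $p$ only in $x,y$ and crosses $\eta$ fewer times.}
\label{fig:phases}
\end{figure}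

\emph{Phase A: removing double points} (Figure~\ref{fig:phases}, left). Suppose that $p$ is not simple. Let $t_0$ be the smallest time at which $p$ is at a double point, and let $t_1>t_0$ be the other time with $p(t_1)=p(t_0)$. By (i), $0<t_0<t_1<1$. By the choice of $t_0$ and by (ii), $A=p([0,t_0])$ is an arc and $p^{-1}(A)=[0,t_0]\cup\{t_1\}$. The union $G=p([0,1])\cup\eta$ is a finite graph whose edges leave each vertex in distinct directions. Let $B$ be a small regular neighborhood of $A$ with respect to $G$, with smooth boundary that meets $G$ transversally, away from the vertices of $G$ and the corners of $p$. Then $y\notin B$, no point of $\partial B$ lies on both $p$ and $\eta$, and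
\[
p^{-1}(B)=[0,t_0+\varepsilon]\cup[t_1-\varepsilon',t_1+\varepsilon''].
\]
The second interval gives a chord $a_0$ of $B$, which $p([0,t_0+\varepsilon])$ crosses exactly once. So $a_0$ separates $x\in\operatorname{int}B$ from $p(t_0+\varepsilon)\in\partial B$ in $B$. Let $a_1$ be the arc of $\partial B$ between the endpoints of $a_0$ on the side of $x$. The path $p$ meets $\partial B$ only in the endpoints of $a_0$ and in $p(t_0+\varepsilon)\notin a_1$, so $a_1$ meets $p$ only in its endpoints. Let $c_0\subset c^\circ$ correspond to the second interval. Hypothesis (a) of Lemma~\ref{lem:reroute} holds because $a_0$ is a chord, and (b) holds because $p$ lies outside $B$ just before and just after that interval. The new path has lost the double point $p(t_0)$ and gained none. It is admissible: it is unchanged near its ends, $a_1$ misses $x$ and $y$ and is transverse to $\eta$, and the two new corners have nonzero angle and are neither double points nor on $\eta$. After finitely many steps $p$ is simple.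

\emph{Phase B: removing crossings with $\eta$} (Figure~\ref{fig:phases}, right). Now $p$ is a simple admissible path, which we identify with its image. Let $\nu$ be the number of points of $\operatorname{int}p\cap\operatorname{int}\eta$, and suppose $\nu>0$. Let $q$ be the first of these points along $\eta$ from $x$. Write $\eta[x,q]$, $p[q,y]$ and so on for subarcs. Since $\eta[x,q]\cap p=\{x,q\}$, the union $Y=\eta[x,q]\cup p[q,y]$ is an arc from $x$ to $y$, and $p[x,q]$ meets $Y$ only in $x$ and $q$. At $q$ the two rays of $\eta$ alternate with the two rays of $p$. So the incoming ray of $\eta$ and the outgoing ray of $p$, which are the rays of $Y$, are adjacent: on one side of $Y$ there is no other ray at $q$, and the incoming ray of $p$ and the outgoing ray of $\eta$ are both on the other side. Let $p'$ be a smooth arc from $x$ to $y$ that runs parallel to $Y$, close to it and on the empty side, and that makes a small positive angle with $\eta$ at $x$ and with $p$ at $y$. We compare $p'$ with the pieces of $p$ and $\eta$.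
\begin{itemize}
\item The pieces $\eta[x,q]$ and $p[q,y]$ lie in $Y$, so they meet $p'$ only in $x$ and $y$.
\item The piece $p[x,q]$ comes close to $Y$ only near $x$ and $q$. Near $q$ it is on the other side of $Y$. Near $x$ it makes a definite angle with $\eta$ by (i), larger than the angle of $p'$. Hence $p'\cap p=\{x,y\}$.
\item The piece $\eta[q,y]$ is on the other side of $Y$ near $q$ and makes a definite angle with $p$ at $y$. Elsewhere it comes close to $Y$ only at its transverse crossings with $\operatorname{int}p[q,y]$, which are not corners. Near each of them $p'$ crosses $\eta$ once, transversally. There are at most $\nu-1$ of them, since $q$ is not among them.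
\item At $x$ and $y$ the arc $p'$ is not tangent to $\eta_-\cup\eta\cup\eta_+$, because the angles are small and positive and $p$ satisfies (i).
\end{itemize}
So $p'$ is simple and admissible. Lemma~\ref{lem:reroute} applies with $c_0=c^\circ$, $a_0=p$, $a_1=p'$: (a) was just checked, and (b) holds because $p'$ passes through $x,y$ only at its ends and is not tangent to $\eta_\pm$ there. This replaces $p$ by $p'$ and lowers $\nu$. When $\nu=0$ we have $p\cap\eta=\{x,y\}$, and we apply Lemma~\ref{lem:reroute} once more with $c_0=c^\circ$, $a_0=p$, $a_1=\eta$; here (b) holds because $\eta_-\cup\eta\cup\eta_+$ is an arc.

\emph{Pulling the arc onto the edge.} We now have a developing map $D'$ satisfying (G), equal to $D$ outside $\operatorname{int}O$ and to $D_2$ near $e_\pm$, and a chord $c'=e_-\cup c^\circ\cup e_+$ of $O$, free of branch points, which $D'$ maps homeomorphically onto $\eta_-\cup\eta\cup\eta_+$. By (T4), $D'$ is injective near $c'$, and $D_2$ is injective near the chord $e\cap O$, which contains no vertex. So $\psi=(D'|_{\text{near }c'})^{-1}\circ D_2$ is an orientation-preserving embedding defined near $e\cap O$; it maps $e\cap O$ onto $c'$ and is the identity near $e_\pm$. Let $S\subset O$ be a thin strip around $e\cap O$, bounded by two chords of $O$ and two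 short arcs of $\partial O$ on which $\psi$ is the identity. Since $c^\circ\subset\operatorname{int}O$, for $S$ thin enough $\psi$ maps $S$ into $O$ and the two chords to chords with the same endpoints. By (T1), each of $\overline{O\setminus S}$ and $\overline{O\setminus\psi(S)}$ consists of two discs, and corresponding discs are bounded by the same arc of $\partial O$ and by a chord and its image under $\psi$. By (T2), $\psi|_S$ extends to a homeomorphism of $O$ that is the identity on $\partial O$, and we extend it by the identity to $R$. Then $D'\circ\psi$ equals $D_2$ on $S$. Outside $O$ it equals $D$, which agrees with $D_2$ near $[v,v']$, $[w',w]$ and $\Gamma$; and $O$ is disjoint from $\Gamma$. Hence $D'\circ\psi=D_2$ near $\Gamma\cup e$, and (G) holds.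
\end{proof}

\begin{corollary}\label{cor:vertices}
Let $D$ be a developing map that satisfies \textup{(G)} and agrees with $D_2$ near the vertices of $T$. Then finitely many $1$-bubble-ons followed by finitely many $1$-bubble-offs lead from the structure of $D$ to $\sigma_2$.
\end{corollary}

\begin{proof}
By Proposition~\ref{prop:edges} we may assume that $D=D_2$ near $T^1$. Let $\tau$ be a closed triangle of $T$ with a chosen lift, $f=D|_\tau$, $h=D_2|_\tau$ and $V=D_2(\tau)$. Since $T$ is adapted, $h$ is an orientation-preserving homeomorphism onto the disc $V$, also when a corner of $\tau$ is a branch point of $\sigma_2$, and $f=h$ near $\partial\tau$ in $\tau$. By (G) the branch points in $\operatorname{int}\tau$ are simple, with distinct values off $\partial V\subset Z$. So Proposition~\ref{prop:disc} applies to every triangle. The triangles have disjoint interiors, so we perform first the bubble-ons in all triangles and then the bubble-offs. The final developing map $D''$ agrees with $D_2$ near $T^1$ and maps each lifted triangle homeomorphically onto its $D_2$-image. The maps $h^{-1}\circ D''|_\tau$ define a homeomorphism $\varphi$ of $R$ that preserves each triangle and is the identity near $T^1$. By (T2) it is isotopic to the identity rel $T^1$, and $D''=D_2\circ\tilde\varphi$.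 So $D''$ develops $\sigma_2$.
\end{proof}

\section{Matching at the vertices}\label{sec:proofs}

By Corollary~\ref{cor:vertices} it remains to make the developing maps agree near the vertices.

\subsection{Unbranched vertices and the proof of Theorem~\ref{thm:A}}

At an unbranched vertex we need a nearby point with a prescribed value, and a single bubble contains all values off its slit.

\begin{lemma}\label{lem:vertex}
Let $v\in R$ be a point that is not a branch point of $\sigma_2$, and let $U\subset R$ be a disc with $v\in\operatorname{int}U$ on which $D$ is injective. Then one $1$-bubble-on inside $U$ leads to a structure with a developing map that equals $D$ outside $U$ and $D_2$ near $v$. The endpoints of the developed bubbling arc may be chosen freely in two nonempty open sets.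
\end{lemma}

\begin{proof}
Fix a lift of $U$ and let $z=D_2(v)$. Make a $1$-bubble-on along an arc in $\operatorname{int}U$ whose image under $D$ does not contain $z$; its developed endpoints are any two distinct points of $D(\operatorname{int}U)\setminus\{z\}$. Let $D'$ be the new developing map. The inserted sphere contains a point $v^*\in\operatorname{int}U$ with $D'(v^*)=z$ that is not a branch point. Then $\varphi=(D'|_{\text{near }v^*})^{-1}\circ D_2$ is an orientation-preserving embedding of a small disc around $v$ into $\operatorname{int}U$. By (T3) it extends to a homeomorphism of $R$ supported in $U$, and $D'\circ\tilde\varphi=D_2$ near $v$.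
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $T$ be adapted to $D_2$. Since $\sigma_1$ is unbranched, the vertices $v$ have disjoint disc neighborhoods $U_v$ on which $D_1$ is injective; since $\sigma_2$ is unbranched, Lemma~\ref{lem:vertex} applies in each of them. Applying it with generic endpoints gives, by $1$-bubble-ons, a developing map that agrees with $D_2$ near the vertices and satisfies (G). Corollary~\ref{cor:vertices} continues with $1$-bubble-ons and ends with $1$-bubble-offs at $\sigma_2$. Let $\sigma'$ be the structure reached after the last bubble-on. A $1$-bubble-on raises the number of branch points by $2$, a $1$-bubble-off lowers it by $2$, and $\sigma_1,\sigma_2$ have none. So the numbers of bubble-ons and bubble-offs are equal.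
\end{proof}

\subsection{Branched vertices and the proof of Theorem~\ref{thm:B}}

At a branch point of order $k$ the value has to be changed. Lemma~\ref{lem:relocate} moves it within a disc $B$ over which the structure is a $(k+1)$-fold covering, but the target may be far away. So we first extend all $k+1$ sheets along an arc to the target, using one bubble for each sheet.

\begin{lemma}\label{lem:branchvertex}
Let $p\in R$ be a branch point of order $k$ both for $D$ and for $D_2$. Let $U\subset R$ be a disc that $D$ maps as a $(k+1)$-fold covering, branched only at $p$, onto a round disc $B$ with center $D(p)$. Then bubble-ons and bubble-offs inside $U$ lead to a structure with a developing map that equals $D$ outside $U$ and $D_2$ near $p$, and whose branch points in $U$ other than $p$ are the ends of $1$-bubble-on arcs with developed endpoints chosen freely in nonempty open sets.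
\end{lemma}

\begin{proof}
Fix a lift of $U$, and put $q=D(p)$, $q'=D_2(p)$. We first produce a developing map $D'$ with a branch point $p^*\in\operatorname{int}U$ of order $k$ and value $q'$. If $q=q'$, take $D'=D$ and $p^*=p$.

Suppose $q\ne q'$. Let $B_0\subset B$ be a concentric round disc with $q'\notin B_0$, let $U_0\subset U$ be its preimage, and let $\mu$ be an arc from $q$ to $q'$ that meets $B_0$ in a radius. Let $\mu_0,\dots,\mu_k\subset U_0$ be the lifts of this radius, all starting at $p$. Choose distinct interior points $m_0,\dots,m_k$ of the radius and disjoint short arcs $b_0,\dots,b_k\subset\operatorname{int}B_0\setminus\{q\}$ such that $b_i$ meets $\mu$ only in $m_i$ and crosses it there. The endpoints of the $b_i$ can vary in open sets. Let $\beta_i\subset U_0$ be the lift of $b_i$ that crosses $\mu_i$. The $\beta_i$ are disjoint, and we make $1$-bubble-ons along all of them; let $f$ be the new map on $U_0$.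

Lift $\mu$ starting at $p$ along $\mu_i$. For $j\ne i$ the only point of $\beta_j$ over $\mu$ lies on $\mu_j$, so $\mu_i$ does not meet $\beta_j$. At $m_i$ the lift passes into the $i$-th inserted sphere, and there it follows $\mu$ up to $q'$ without meeting the slit $b_i$ again. We obtain $k+1$ lifts of the whole arc $\mu$ in $\operatorname{int}U_0$, disjoint except for $p$. They contain no other branch point, since the ends of the $b_j$ are not on $\mu$. Let $\mathcal S$ be their union.

We claim that a neighborhood of $\mathcal S$ covers a disc around $\mu$. Near $p$ the set $f^{-1}(\mu)$ consists of the $k+1$ lifts, and near any other point of $\mathcal S$ the map $f$ is a homeomorphism, so there $f^{-1}(\mu)$ is the lift through that point. Hence $\mathcal S$ is open and closed in the compact set $f^{-1}(\mu)$. Choose an open set $\Omega\supset\mathcal S$ whose closure lies in $\operatorname{int}U_0$, meets $f^{-1}(\mu)$ only in $\mathcal S$, and contains no branch point but $p$. The image of the frontier of $\Omega$ is compact and disjoint from $\mu$; let $B_\mu$ be a disc with $\mu\subset\operatorname{int}B_\mu$ that is disjoint from this image. Then $\Omega\cap f^{-1}(B_\mu)=\overline\Omega\cap f^{-1}(B_\mu)$ is compact and open in $f^{-1}(B_\mu)$, so by (C1) it is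 a covering of $B_\mu$ branched only at $p$. By (C2) its component $U_\mu$ containing $p$ is a disc, mapped as a $(k+1)$-fold covering. Lemma~\ref{lem:relocate} in $U_\mu$, with target $q'$, replaces $p$ by a branch point $p^*$ of order $k$ with value $q'$. This is $D'$; its other branch points in $U$ are the ends of the $\beta_i$.

Over a small disc around $q'$, both $D'$ near $p^*$ and $D_2$ near $p$ are connected $(k+1)$-fold coverings branched only over $q'$. By (C2) there is a homeomorphism $\varphi$ from a small disc around $p$ onto a small disc around $p^*$ with $D'\circ\varphi=D_2$; it preserves orientation because $D'$ and $D_2$ do. Extend it by (T3) to a homeomorphism of $R$ supported in $U$. Then $D'\circ\tilde\varphi$ has the required properties.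
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
\emph{Necessity.} Grafting inserts an unbranched annulus along a loop that avoids the branch points, so grafting and its inverse leave every $n_k$ unchanged. An $N$-bubble-on is made along an arc that avoids the branch points, so it and its inverse change $n_N$ by $\pm2$ and no other $n_k$.

\emph{Sufficiency.} Suppose that $n_k(\sigma_1)\equiv n_k(\sigma_2)\pmod2$ for all $k$. For each of the finitely many $k$ with $n_k(\sigma_1)\ne n_k(\sigma_2)$, make $k$-bubble-ons along short arcs on the structure with the smaller $n_k$ until the numbers agree. Bubble-ons made on $\sigma_2$ are undone by bubble-offs at the end. So we may assume $n_k(\sigma_1)=n_k(\sigma_2)$ for all $k$. Moving points one at a time along arcs, by homeomorphisms supported in disc neighborhoods of these arcs, we find an isotopy of $R$ after which $\sigma_1$ and $\sigma_2$ have the same branch points with the same orders.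

Let $T$ be adapted to $D_2$. Choose disjoint disc neighborhoods $U_v$ of the vertices, such that $D_1$ is injective on $U_v$ if $v$ is not a branch point, and maps $U_v$ as in Lemma~\ref{lem:branchvertex} if it is. A vertex is a branch point of $\sigma_1$ if and only if it is one of $\sigma_2$, with the same order. So Lemma~\ref{lem:vertex} or Lemma~\ref{lem:branchvertex} applies in each $U_v$, and we choose all free endpoints generically. The resulting developing map agrees with $D_2$ near the vertices. Every branch point of $\sigma_1$ is a vertex, so the branch points that are not vertices are the ends of the $1$-bubble-on arcs, and (G) holds. Corollary~\ref{cor:vertices} leads from this structure to $\sigma_2$. Only bubble-ons and bubble-offs were used.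
\end{proof}

The restriction to $N=1$ in Theorem~\ref{thm:A} cannot be kept in Theorem~\ref{thm:B}: moves with $N=1$ preserve $n_2$, whereas a $2$-bubble-on changes it. The parity condition is also a real restriction.

\begin{example}\label{ex:parity}
A tuple of permutations of $\{1,\dots,d\}$ with product $1$ that generates a transitive group defines a connected branched covering of $\mathbb S^2$ of degree $d$, by capping off the boundary circles. For $d=2$ take $2g+2$ entries equal to $(1\,2)$. For $d=3$ take $(1\,2\,3),(1\,2),(1\,3)$ followed by $2g$ entries $(1\,2)$; the product is $1$ because $(1\,2)(1\,3)=(1\,3\,2)$. By (C3) the Euler characteristics are $4-(2g+2)$ and $6-(2+2+2g)$, both equal to $2-2g$. So both coverings define branched structures on $R$ with trivial monodromy. The first has $n_2=0$ and the second $n_2=1$, so no sequence of moves connects them.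
\end{example}

\begin{thebibliography}{1}
\bibitem{monodromy}
\emph{The monodromy groups of Schwarzian equations on closed Riemann surfaces},
\texttt{https://\allowbreak typeset.io/\allowbreak pdf/\allowbreak the-monodromy-\allowbreak groups-of-\allowbreak schwarzian-\allowbreak equations-on-\allowbreak closed-\allowbreak 55qcpc1e35.pdf}.
\end{thebibliography}
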